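\title{The greedy policy is optimal up to constants in dynamic barter exchange with cycles of bounded length}

\begin{abstract}
Agents arrive one per time step, each with an item, and each agent wants the item of each other agent independently with probability $p$. Agents leave by exchanging items along directed cycles of length at most $k$. We prove, for every fixed $k\ge2$, the conjecture that the greedy policy has average waiting time of order $p^{-k/(k-1)}$ and that no policy does better in order of magnitude. Every policy, even one that knows all future compatibilities, has average waiting time at least $\frac1{16}p^{-k/(k-1)}$, and the greedy policy has average waiting time at most $C_kp^{-k/(k-1)}$. The lower bound is a first-moment count of cycles weighted by the waiting that they force. The upper bound is a drift argument over blocks of arrivals; Janson's inequality and a union bound over all possible sets of surviving agents make it unnecessary to analyze how the graph of waiting agents depends on the history.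
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model}\label{sec:model}

Fix an integer $k\ge2$ and a number $p\in(0,1)$. Time is discrete, the system is empty at time $0$, and exactly one agent arrives at each time $t=1,2,\dots$; we name each agent by its arrival time. Each agent brings an item, and independently for every ordered pair $(i,j)$ of distinct agents, agent $i$ wants the item of agent $j$ with probability $p$. Let $\Gamma$ be the random directed graph on $\{1,2,\dots\}$ that has the edge $(i,j)$ when $i$ wants the item of $j$. An \emph{allowed cycle} is a directed cycle $i_1\to i_2\to\dots\to i_j\to i_1$ of $\Gamma$ on distinct vertices whose length $j$ satisfies $2\le j\le k$. Along such a cycle every agent can receive the item of its successor.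

At step $t$, agent $t$ joins the agents present, and then a \emph{policy} executes some vertex-disjoint allowed cycles among the agents present, possibly none. The agents on the executed cycles are served and leave for good. Let $G_t$ be the subgraph of $\Gamma$ induced on the agents present after the exchanges of step $t$. We call these agents the \emph{pool} and write $N_t=|V(G_t)|$, so that $N_0=0$.

A policy may depend on $p$ and $k$ and may be randomized. We encode its internal randomness in a random variable $\xi$ independent of $\Gamma$, and we let $\mathcal F_t$ be the $\sigma$-field generated by $\xi$ and by the edges of $\Gamma$ among the agents $1,\dots,t$. A policy is \emph{non-anticipating} if the cycles that it executes at step $t$ are $\mathcal F_t$-measurable, for every $t$. Drawing all of $\Gamma$ in advance is only a device: a policy that learns the edges between agent $t$ and the pool when $t$ arrives, and nothing else, is non-anticipating in this sense, and the system then has the same law as if these edges were drawn on arrival. The word \emph{policy} means a non-anticipating policy, except where we call it \emph{clairvoyant}; a clairvoyant policy may use all of $\Gamma$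 at every step.

The \emph{greedy policy} tries to serve each agent on arrival. If agent $t$ lies on at least one allowed cycle with agents of the pool, one such cycle, chosen uniformly at random, is executed; otherwise agent $t$ waits.

The cost of a policy $\pi$ is the long-run average size of the pool,
\[
W(\pi)=\limsup_{T\to\infty}\frac1T\sum_{t=1}^T\mathbb E N_t .
\]
If agent $i$ leaves at step $d_i\in\{i,i+1,\dots\}\cup\{\infty\}$, it is counted in $N_t$ exactly when $i\le t<d_i$, so
\begin{equation}\label{eq:little}
\sum_{t=1}^TN_t=\sum_{i=1}^T\bigl(\min(d_i,T+1)-i\bigr).
\end{equation}
The right side is the total waiting time accumulated up to time $T$ by the $T$ agents that have arrived. Accordingly, by Little's law, $W(\pi)$ is the steady-state average waiting time per agent whenever the system has a steady state, as it does under the greedy policy. We call $W(\pi)$ the \emph{average waiting time} of $\pi$.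

\subsection{Which order of magnitude to expect}\label{sec:scale}

A small pool offers few exchanges and grows; a large pool offers many and shrinks. The question is where the balance lies as $p\to0$. For $k=2$ and the greedy policy this can be read off directly. An arriving agent forms a $2$-cycle with each member of the pool independently with probability $p^2$, so from $N_t=a$ the pool moves to $a+1$ with probability $(1-p^2)^a$ and to $a-1$ otherwise. The drift $2(1-p^2)^a-1$ changes sign near $a=(\log2)/p^2$.

For general $k$, pretend that a pool of $a$ agents is a random directed graph with edge probability $p$. An arriving agent then lies on about $a^{j-1}p^j$ cycles of length $j$ in expectation. One agent arrives per step and an exchange serves at most $k$ agents, so a stable pool needs exchanges at rate at least $1/k$, and one of these expectations must be of order $1$. Put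
\[
m=m(p)=p^{-k/(k-1)}\ge1 .
\]
Comparing exponents of $p$, namely $j-\frac{k(j-1)}{k-1}=\frac{k-j}{k-1}$, gives the identities
\begin{equation}\label{eq:scale}
m^{k-1}p^k=1,\qquad m^{j-1}p^j=p^{(k-j)/(k-1)}\le1\quad(1\le j\le k),
\end{equation}
which we use throughout. For a pool of size $a=xm$ the expected number of $k$-cycles through the arriving agent is about $x^{k-1}$, and the shorter cycles are negligible as $p\to0$. One therefore guesses that the average waiting time is of order $m$.

For $k\ge3$ the pretense is false, and it can fail in either direction. A $k$-cycle through the arriving agent uses a path of $k-2$ edges inside the pool, and the edges inside the pool have a history. Under the greedy policy the pool contains no allowed cycle, and the agents on useful paths are the ones that get removed, so the pool might be poorer in paths than a random graph and the waiting time larger than $m$. A cleverer policy might instead retain a small set of agents that is unusually rich in paths and achieve a waiting time smaller than $m$. The results below exclude both possibilities.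

\subsection{The conjecture and the results}\label{sec:results}

The following is known. For $k=2$ the greedy policy has average waiting time $\Theta(1/p^2)$. For $k=3$ it has average waiting time $O(1/p^{3/2})$, and there is an absolute constant $C<\infty$ such that every monotone policy has average waiting time at least $1/(Cp^{3/2})$. Roughly, a policy is monotone if the presence of an edge $(i,j)$ does not affect the exchanges executed until $i$ or $j$ is served. Monotone policies include all batching policies, which wait until a fixed number of agents have arrived and then execute a maximum set of disjoint allowed cycles.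

Our problem comes from \cite{barter}, where the case $k>3$ is left open for the greedy policy, for monotone policies and for general policies. The conjecture is that for each fixed $k$:
\begin{enumerate}
\item[(i)] there are constants $0<c_k\le C_k<\infty$ and $p_k>0$ such that $c_kp^{-k/(k-1)}\le W(\mathrm{greedy})\le C_kp^{-k/(k-1)}$ for all $p\in(0,p_k)$;
\item[(ii)] there are constants $C=C(k)<\infty$ and $p_k'>0$ such that $W(\pi)\ge p^{-k/(k-1)}/C$ for all $p\in(0,p_k')$ and every policy $\pi$, which may depend on $p$.
\end{enumerate}
We prove both parts for every $k\ge2$.

\begin{theorem}[Lower bound for all policies]\label{thm:lower}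
For every $k\ge2$, every $p\in(0,1)$, every policy $\pi$, clairvoyant or not, and every $z>0$,
\begin{equation}\label{eq:lower}
W(\pi)\ \ge\ z-\sum_{j=2}^k\frac{(jpz)^j}{j!}.
\end{equation}
Consequently $W(\pi)\ge\frac1{16}\,p^{-k/(k-1)}$ for all $k\ge2$, $p\in(0,1)$ and $\pi$, and for fixed $k$,
\begin{equation}\label{eq:asymp}
\liminf_{p\to0}\ p^{k/(k-1)}\inf_\pi W(\pi)\ \ge\ \Bigl(1-\frac1k\Bigr)\Bigl(\frac{(k-1)!}{k^k}\Bigr)^{1/(k-1)}.
\end{equation}
\end{theorem}

The constant $\frac1{16}$ does not depend on $k$, so $k$ may even depend on $p$. The upper bound uses a single property of the greedy policy: it leaves no allowed cycle in the pool. It is enough that this happens at regularly spaced times.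

\begin{definition}\label{def:exh}
Let $b\ge1$ be an integer. A policy is \emph{$b$-exhaustive} if $G_t$ contains no allowed cycle whenever $t$ is a multiple of $b$. At other times it may do anything.
\end{definition}

A batching policy with batch size $b$ is $b$-exhaustive, even if it executes only a maximal set of disjoint allowed cycles, since a cycle left in the pool could be added to that set. The $1$-exhaustive policies are exactly the greedy policies with an arbitrary rule for choosing among the available cycles. Indeed, if $G_{t-1}$ has no allowed cycle, then every allowed cycle available at step $t$ passes through agent $t$; hence at most one cycle can be executed, and $G_t$ has no allowed cycle if and only if one is executed whenever one is available.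

\begin{theorem}[Upper bound for exhaustive policies]\label{thm:upper}
For every $k\ge2$ there are $p_k>0$ and $C_k,K_k,\eta_k\in(0,\infty)$ such that for all $p\in(0,p_k)$, all integers $b$ with $1\le b\le\frac18p^{-k/(k-1)}$, every $b$-exhaustive policy, all $t\ge0$ and all $r\ge0$,
\[
\mathbb EN_t\le C_k\,p^{-k/(k-1)},\qquad
\mathbb P\bigl(N_t\ge r\,p^{-k/(k-1)}\bigr)\le K_ke^{-\eta_kr}.
\]
In particular $W\le C_kp^{-k/(k-1)}$. For $b=1$ the bound $W\le C_kp^{-k/(k-1)}$ holds for all $p\in(0,1)$ after enlarging $C_k$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds for every $k\ge2$. Part (ii) holds with $C=16$ for all $p\in(0,1)$, and part (i) holds in the form $\frac1{16}p^{-k/(k-1)}\le W(\mathrm{greedy})\le C_kp^{-k/(k-1)}$.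
\end{corollary}

\begin{proof}
Part (ii) is contained in Theorem~\ref{thm:lower}. The greedy policy is a $1$-exhaustive policy, so Theorems~\ref{thm:lower} and~\ref{thm:upper} both apply to it.
\end{proof}

This includes the case $k=3$ for arbitrary, not only monotone, policies. Up to a factor depending only on $k$, neither knowledge of the future nor non-monotone use of the graph improves on the greedy policy. We do not claim that the constants in the two bounds match.

\begin{remark}\label{rem:convention}
If one counts the agents present before the exchanges of step $t$, the count is $N_{t-1}+1$, and $W$ increases by exactly $1\le m$. The lower bounds on $W$ persist, and the upper bounds persist with $C_k+1$ in place of $C_k$.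
\end{remark}

Theorem~\ref{thm:lower} is proved in Section~\ref{sec:lower} and Theorem~\ref{thm:upper} in Section~\ref{sec:upper}. The two sections are independent.

\section{The lower bound}\label{sec:lower}

To bound all policies at once we forget the pool and look at the executed cycles. A cycle cannot be executed before its last member has arrived, so it forces a certain amount of waiting whatever the policy does, and $\Gamma$ contains few cycles for which this amount is small.

\subsection{Pairs}\label{sec:pairs}

Let $k=2$. Among the first $T$ agents about $T/2$ pairs must be formed. A pair $\{i,i+x\}$ with arrival gap $x$ forces agent $i$ to wait at least $x$ steps, and for each $x\ge1$ the expected number of $2$-cycles of gap $x$ among the first $T$ agents is at most $Tp^2$. The most optimistic scenario is that all $2$-cycles of gap at most $g$ are executed, and no others. This supplies about $Tp^2g$ pairs, so $g=1/(2p^2)$, and the total waiting is about $Tp^2g^2/2=T/(8p^2)$.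

To turn this into a proof we must compare an arbitrary random selection of pairs with the optimistic one. A price does this without any concentration estimate. Pay $z$ for each agent served. A pair of gap $x$ then yields the profit $2z-x$, and no policy can earn more than the sum of $(2z-x)^+$ over all $2$-cycles of $\Gamma$ among the first $T$ agents, where $y^+=\max(y,0)$. That sum has expectation at most
\[
Tp^2\sum_{x\ge1}(2z-x)^+\le Tp^2\int_0^{2z}(2z-x)\,dx=2Tp^2z^2 .
\]
The payments add up to $z(T-N_T)$, so the expected total waiting is at least $z(T-\mathbb EN_T)-2Tp^2z^2$. If $\mathbb EN_T$ is negligible against $T$, this gives $W\ge z-2p^2z^2$, which is \eqref{eq:lower} for $k=2$. The best price is $z=1/(4p^2)$; it makes a pair profitable exactly when its gap is below $2z=g$, and it yields $W\ge1/(8p^2)$, the value of the optimistic scenario.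

\subsection{The delay of a cycle and the proof of the main inequality}\label{sec:delay}

For longer cycles the gap is replaced by the total waiting until the last member arrives. For a cycle $c$ with $|c|$ vertices, the largest of which is $\max(c)$, define its \emph{delay}
\[
\lambda(c)=\sum_{i\in c}\bigl(\max(c)-i\bigr).
\]
At price $z$ per agent the cycle $c$ yields the profit $z|c|-\lambda(c)$. The next lemma bounds the expected profit available in $\Gamma$.

\begin{lemma}\label{lem:cheap}
Let $j\ge2$ and $T\ge1$ be integers and let $z>0$. Then
\[
\mathbb E\sum_c\bigl(jz-\lambda(c)\bigr)^+\le T\,\frac{(jpz)^j}{j!},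
\]
where $c$ ranges over the directed $j$-cycles of $\Gamma$ with all vertices in $\{1,\dots,T\}$.
\end{lemma}

\begin{proof}
Read a potential $j$-cycle on $\{1,\dots,T\}$ starting from its largest vertex $\tau$, as $\tau\to i_1\to\dots\to i_{j-1}\to\tau$, and put $x_a=\tau-i_a\ge1$. The cycle is determined by $(\tau,x_1,\dots,x_{j-1})\in\{1,\dots,T\}\times\mathbb Z_{\ge1}^{j-1}$, its delay is $x_1+\dots+x_{j-1}$, and it consists of $j$ distinct ordered pairs, so it is present in $\Gamma$ with probability $p^j$. With $f(x)=(jz-x_1-\dots-x_{j-1})^+$, the expectation is therefore at most $Tp^j\sum_{x\in\mathbb Z_{\ge1}^{j-1}}f(x)$.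

The function $f$ is non-increasing in each coordinate, so $f\ge f(x)$ on the unit cube $\prod_a(x_a-1,x_a]$. These cubes are disjoint and lie in $\mathbb R_+^{j-1}$, whence $\sum_xf(x)\le\int_{\mathbb R_+^{j-1}}f$. This integral is the volume of the region under the graph of $f$, which is the simplex $\{y\in\mathbb R_+^j:y_1+\dots+y_j\le jz\}$, of volume $(jz)^j/j!$.
\end{proof}

\begin{proof}[Proof of \eqref{eq:lower}]
We may assume $W=W(\pi)<\infty$. Fix $T$ and let $\mathcal C_T$ be the set of cycles executed at steps $1,\dots,T$. They are vertex-disjoint allowed cycles of $\Gamma$ on $\{1,\dots,T\}$. If $c\in\mathcal C_T$ is executed at step $d$, then $\max(c)\le d\le T$, so each $i\in c$ contributes $d-i\ge\max(c)-i$ to the right side of \eqref{eq:little}. The cycles are disjoint and the agents not served by time $T$ contribute nonnegative terms, so, using $\lambda(c)\ge z|c|-(z|c|-\lambda(c))^+$,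
\[
\sum_{t=1}^TN_t\ \ge\ \sum_{c\in\mathcal C_T}\lambda(c)\ \ge\ z\sum_{c\in\mathcal C_T}|c|-\sum_{c\in\mathcal C_T}\bigl(z|c|-\lambda(c)\bigr)^+ .
\]
Agents leave only on executed cycles, so $\sum_{c\in\mathcal C_T}|c|=T-N_T$. The last sum has nonnegative terms and can only grow if we extend it to \emph{all} allowed cycles of $\Gamma$ on $\{1,\dots,T\}$. This step removes the policy from the estimate. Taking expectations and applying Lemma~\ref{lem:cheap} for $j=2,\dots,k$, we get
\begin{equation}\label{eq:finiteT}
\frac1T\sum_{t=1}^T\mathbb EN_t\ \ge\ z\Bigl(1-\frac{\mathbb EN_T}T\Bigr)-\sum_{j=2}^k\frac{(jpz)^j}{j!}.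
\end{equation}
It remains to remove the term $\mathbb EN_T/T$, which accounts for the agents not yet served. If $\mathbb EN_T\ge W+1$ held for all large $T$, the averages on the left of \eqref{eq:finiteT} would have lower limit at least $W+1$, contrary to the definition of $W$. Hence $\mathbb EN_T<W+1$ for infinitely many $T$. Along these $T$ the upper limit of the left side of \eqref{eq:finiteT} is at most $W$, and the right side tends to the right side of \eqref{eq:lower}.
\end{proof}

The proof uses only that agents leave on disjoint allowed cycles of $\Gamma$ and that a cycle is executed after its last member arrives. It never asks what the policy knows, which is why clairvoyant policies are covered.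

\subsection{Choosing the price}\label{sec:price}

We finish the proof of Theorem~\ref{thm:lower}. Put $z=xm$ with $x>0$. By \eqref{eq:scale}, the $j$-th term of the sum in \eqref{eq:lower} is
\begin{equation}\label{eq:term}
\frac{(jpz)^j}{j!}=\frac{j^j}{j!}\,x^j\,m\cdot m^{j-1}p^j=\frac{j^j}{j!}\,x^j\,m\,p^{(k-j)/(k-1)} .
\end{equation}

\emph{The absolute constant.} From $\log j!\ge\int_1^j\log y\,dy=j\log j-j+1$ we get
\begin{equation}\label{eq:fact}
j!\ge e\,(j/e)^j ,
\end{equation}
that is, $j^j/j!\le e^{j-1}$. Hence the term \eqref{eq:term} is at most $z(ex)^{j-1}$. Choose $x$ with $ex=\frac3{10}$. Since $\sum_{i\ge1}(\frac3{10})^i=\frac37$,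
\[
W(\pi)\ge z\Bigl(1-\frac37\Bigr)=\frac3{10e}\cdot\frac47\,m=\frac6{35e}\,m>\frac m{16},
\]
where the last inequality holds because $35e<96$.

\emph{The asymptotic constant.} Fix $k$ and $x$ and let $p\to0$. The terms \eqref{eq:term} with $j<k$ are $o(m)$, and the term with $j=k$ is $\frac{k^k}{k!}x^km$. The function $x-\frac{k^k}{k!}x^k$ is maximal where $x^{k-1}=(k-1)!/k^k$, and there $\frac{k^k}{k!}x^k=x/k$. With this $x$, inequality \eqref{eq:lower} gives $W(\pi)\ge m\bigl((1-\frac1k)x-o(1)\bigr)$, where the error does not depend on $\pi$. This is \eqref{eq:asymp}, and Theorem~\ref{thm:lower} is proved.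

\section{The upper bound}\label{sec:upper}

\subsection{The idea, for triangles}\label{sec:idea}

We want to show that a pool much larger than $m$ shrinks in expectation. Let $k=3$, so that $m=p^{-3/2}$, and suppose that at time $t_0$ the pool has $M\approx Lm$ agents, with $L$ a large constant. Call these agents \emph{old} and the later arrivals \emph{new}. We know nothing useful about the edges among old agents. The edges with at least one new endpoint are independent of $\mathcal F_{t_0}$; call them \emph{fresh}. The plan is to use fresh edges only.

\emph{One step is not enough.} With a single new agent, the only cycles made of fresh edges are $2$-cycles, and their expected number is $Mp^2\approx Lp^{1/2}\to0$. So we look at a block of $n\approx\delta m$ arrivals. Any two vertices of a triangle are adjacent, so a triangle of fresh edges that involves an old agent has the form $w\to v_1\to v_2\to w$ with $w$ old and $v_1,v_2$ new.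

\emph{Most new agents leave.} Suppose that at the end of the block a set $S$ of $s\approx\theta n$ new agents is still present. Few old agents can have left: the old agents contain no allowed cycle, so each executed cycle uses a new agent, at most $n$ cycles are executed, and at most $2n$ old agents are removed. So a set $U$ of $u=M-2n$ old agents is still present. The expected number of triangles with one vertex in $U$ and two in $S$ is about
\[
\mu\approx us^2p^3\approx L\theta^2\delta^2\,m^3p^3=L\theta^2\delta^2\,m ,
\]
and an exhaustive policy cannot leave such a triangle in the pool.

\emph{The survivors depend on the fresh edges.} The sets $S$ and $U$ are produced by the policy after it has seen the fresh edges, so the estimate above does not apply to them directly. We prove instead that with high probability \emph{every} pair $(S,U)$ of these sizes spans a triangle. A fixed pair fails with probability $e^{-\Omega(\mu)}$. There are at most $2^n$ choices of $S$, and $U$ is determined by the $2n$ old agents outside it, which leaves $\binom M{2n}=e^{O(\delta m\log(L/\delta))}$ choices. The exponent $\mu$ grows linearly in $L$ and the logarithm of the number of pairs only logarithmically,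 so the union bound succeeds for large $L$. The bound on the number of old agents removed is essential: with all $2^M$ subsets of the pool as candidates for $U$, the cost $Lm\log2$ would exceed $\mu$, since $\theta^2\delta^2$ is small.

\emph{The pool shrinks.} A cycle made of new agents only does not reduce the pool below its size at time $t_0$, but such cycles are rare when $\delta$ is small. Every other executed cycle removes at least one old agent for at most two new agents. If nearly all $n$ new agents leave in such cycles, the pool loses about $n/2$ agents or more during the block.

The constants are thus chosen in the following order: $\delta$ small so that cycles of new agents are rare, $\theta$ small so that the surviving new agents do not offset the loss of old ones, $L$ large for the union bound, and finally $p$ small.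

\subsection{Parameters}\label{sec:param}

Now let $k\ge2$ be arbitrary. Put
\[
\delta=\frac18,\qquad\theta=\frac1{4k},\qquad\gamma=\Bigl(\frac{\theta\delta}4\Bigr)^{k-1},
\]
and fix $L=L(k)\ge2k$ so large that
\begin{equation}\label{eq:L}
k\delta\log\frac{4eL}\delta\le\frac{\gamma L}{16}.
\end{equation}
Since $m\to\infty$ as $p\to0$, there is $p_k\in(0,1)$, depending only on $k$, such that for all $p<p_k$,
\begin{equation}\label{eq:psmall}
\theta\delta m\ge4k,\qquad 2L(2k)^kp^{1/(k-1)}\le1,\qquad e^{-\gamma Lm/16}\le\frac1{8k}.
\end{equation}
The first condition implies $\delta m\ge1$, so $b=1$ is always admissible in Theorem~\ref{thm:upper}. Let $p<p_k$ and $1\le b\le\delta m$. The block length must be a multiple of $b$, so that the policy is exhaustive at both ends of each block. Define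
\[
n=b\Bigl\lfloor\frac{\delta m}b\Bigr\rfloor,\qquad M=\lceil Lm\rceil,\qquad s=\lceil\theta n\rceil,\qquad u=M-(k-1)n .
\]
These integers satisfy
\begin{equation}\label{eq:sizes}
\frac{\delta m}2<n\le\delta m,\qquad Lm\le M\le2Lm,\qquad 2k\le s\le n\le m,\qquad\frac M2\le u\le M .
\end{equation}
Indeed, $\lfloor y\rfloor>y/2$ and $\lceil y\rceil\le2y$ for $y\ge1$, which gives the first two assertions. Next, $s\ge\theta n>\theta\delta m/2\ge2k$ by \eqref{eq:psmall}, and $s\le n$ because $n$ is an integer with $\theta n\le n$. Finally $(k-1)n\le km\le Lm/2\le M/2$.

\subsection{Every large pair of sets spans a cycle}\label{sec:janson}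

For a fixed pair $(S,U)$ we need an exponentially small bound on the probability that no cycle appears; Chebyshev's inequality would give only a bound of order $1/\mu$, which cannot survive the union bound. Potential cycles share edges, so they are not independent. Janson's inequality handles this situation. We need only the following case.

\begin{theorem}[Janson's inequality, {\cite[Theorem~2.14]{JLR}}]\label{thm:janson}
Let $\Omega$ be a finite set, let $\Omega_p$ be the random subset that contains each element of $\Omega$ independently with probability $p$, and let $\mathcal A$ be a nonempty family of nonempty subsets of $\Omega$. Let $X$ be the number of $\alpha\in\mathcal A$ with $\alpha\subseteq\Omega_p$, and put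
\[
\mu=\mathbb EX,\qquad\bar\Delta=\sum_{\alpha\cap\beta\ne\emptyset}\mathbb P(\alpha\cup\beta\subseteq\Omega_p),
\]
where the sum is over ordered pairs $(\alpha,\beta)\in\mathcal A^2$, including those with $\alpha=\beta$. Then $\mathbb P(X=0)\le\exp\bigl(-\mu^2/(2\bar\Delta)\bigr)$.
\end{theorem}

If every member of $\mathcal A$ has $k$ elements, then $\mathbb P(\alpha\cup\beta\subseteq\Omega_p)=p^k\,p^{k-|\alpha\cap\beta|}$ and $\mu=|\mathcal A|p^k$, so
\begin{equation}\label{eq:Delta}
\bar\Delta\le\mu\Bigl(1+\max_{\alpha}\sigma(\alpha)\Bigr),\qquad
\sigma(\alpha)=\sum_{\beta\ne\alpha,\ \beta\cap\alpha\ne\emptyset}p^{\,k-|\alpha\cap\beta|}.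
\end{equation}
Here $\sigma(\alpha)$ is the expected number of other sets that meet $\alpha$ and are present, given that $\alpha$ is present. If $\sigma(\alpha)\le1$ for all $\alpha$, then $\mathbb P(X=0)\le e^{-\mu/4}$.

For triangles $\sigma$ can be bounded by hand. Let $\alpha$ be $w\to v_1\to v_2\to w$ with $w\in U$ and $v_1,v_2\in S$. Two edges of a directed triangle determine it, so $\beta\ne\alpha$ shares at most one edge with $\alpha$. If the shared edge is $(w,v_1)$ or $(v_2,w)$, the third vertex of $\beta$ lies in $S$; if it is $(v_1,v_2)$, the third vertex lies in $U$. Each such $\beta$ needs two further edges, so $\sigma(\alpha)\le(2s+u)p^2\le(2+2L)\,mp^2=(2+2L)\,p^{1/2}$. In general the overlaps are negligible for the same reason that short cycles are: completing a partial cycle costs a factor $m^{j-1}p^j$ with $j<k$.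

\begin{lemma}\label{lem:key}
Let $p<p_k$. Let $A$ and $V$ be disjoint vertex sets with $|A|=n$ and $|V|=M$, and let all ordered pairs inside $A$ and between $A$ and $V$, in both directions, be edges independently with probability $p$. Let $E(A,V)$ be the event that for all $S\subseteq A$ with $|S|=s$ and all $U\subseteq V$ with $|U|=u$ there is a directed $k$-cycle with one vertex in $U$ and $k-1$ vertices in $S$. Then
\[
\mathbb P\bigl(E(A,V)^c\bigr)\le e^{-\gamma Lm/16}\le\frac1{8k}.
\]
\end{lemma}

\begin{proof}
Fix $S$ and $U$. Let $\mathcal A$ be the family of edge sets of the potential cycles $w\to v_1\to\dots\to v_{k-1}\to w$ with $w\in U$ and distinct $v_1,\dots,v_{k-1}\in S$. Such a cycle has only one vertex in $U$, so its edge set determines the sequence $(w;v_1,\dots,v_{k-1})$. We say that $w$ occupies position $0$ and $v_a$ occupies position $a$.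

\emph{The mean.} There are $u\,s(s-1)\cdots(s-k+2)$ sequences, and each of the $k-1$ factors after $u$ is at least $s-k\ge s/2>\theta\delta m/4$. With $u\ge M/2\ge Lm/2$ and \eqref{eq:scale},
\begin{equation}\label{eq:mu}
\mu\ge\frac{Lm}2\Bigl(\frac{\theta\delta}4\Bigr)^{k-1}m^{k-1}p^k=\frac{\gamma Lm}2 .
\end{equation}

\emph{The overlaps.} Fix $\alpha\in\mathcal A$ and classify the $\beta\ne\alpha$ that meet $\alpha$ by $J=\alpha\cap\beta$. Both sets have $k$ edges, so $\ell=|J|$ satisfies $1\le\ell\le k-1$; put $j=k-\ell\in\{1,\dots,k-1\}$, so that $\beta$ has weight $p^j$ in $\sigma(\alpha)$. As a nonempty proper subset of the edges of the cycle $\alpha$, the set $J$ splits into $\rho\ge1$ maximal runs of consecutive edges. These runs are vertex-disjoint directed paths, so $J$ spans $\ell+\rho$ vertices, all of which are vertices of $\beta$. To specify $\beta$ we choose $J$, in at most $2^k$ ways; we assign the vertices of $J$ to positions in the sequence of $\beta$, in at most $k^{\ell+\rho}\le k^k$ ways; and we fill the remaining $k-\ell-\rho=j-\rho$ positions. Fix $J$ and the assignment.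
\begin{itemize}
\item If position $0$ has been assigned, all free positions take vertices of $S$. There are at most $s^{j-\rho}\le s^{j-1}\le m^{j-1}$ fillings, and their total weight is at most $m^{j-1}p^j$.
\item If position $0$ is free, then $j-\rho\ge1$, so $j\ge2$. There are at most $u\,s^{j-\rho-1}\le u\,s^{j-2}\le2Lm^{j-1}$ fillings, and their total weight is at most $2Lm^{j-1}p^j$.
\end{itemize}
Since $j\le k-1$, identity \eqref{eq:scale} gives $m^{j-1}p^j\le p^{1/(k-1)}$. Hence $\sigma(\alpha)\le2^kk^k\cdot2Lp^{1/(k-1)}\le1$ by \eqref{eq:psmall}. By \eqref{eq:Delta}, Theorem~\ref{thm:janson} and \eqref{eq:mu}, the probability that the pair $(S,U)$ spans no such cycle is at most $e^{-\mu/4}\le e^{-\gamma Lm/8}$.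

\emph{The union bound.} There are at most $2^n$ choices of $S$, and $U$ is determined by its complement in $V$, which has $a=(k-1)n$ elements. By \eqref{eq:fact}, $\binom Ma\le M^a/a!\le(eM/a)^a$, and $eM/a\le eM/n\le4eL/\delta$ by \eqref{eq:sizes}. As $2\le4eL/\delta$ too, the number of pairs $(S,U)$ is at most
\[
\Bigl(\frac{4eL}\delta\Bigr)^{n+(k-1)n}\le\exp\Bigl(k\delta m\log\frac{4eL}\delta\Bigr)\le e^{\gamma Lm/16}
\]
by \eqref{eq:L}. Therefore $\mathbb P(E(A,V)^c)\le e^{\gamma Lm/16}e^{-\gamma Lm/8}=e^{-\gamma Lm/16}$, and the last condition in \eqref{eq:psmall} completes the proof.
\end{proof}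

\subsection{The drift over one block}\label{sec:drift}

Fix a $b$-exhaustive policy and an integer $i\ge0$, and put $t_0=in$, $t_1=(i+1)n$. Both times are multiples of $b$. The \emph{old} agents are the vertices of $G_{t_0}$, and the \emph{new} agents form the set $A=\{t_0+1,\dots,t_1\}$. Let
\begin{itemize}
\item $D=N_{t_1}-N_{t_0}$ be the change in the size of the pool,
\item $R$ be the number of new agents present at time $t_1$,
\item $Y$ be the sum of the lengths of all allowed cycles of $\Gamma$ with all vertices in $A$.
\end{itemize}
We first relate these quantities deterministically.

\begin{lemma}\label{lem:account}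
At most $(k-1)n$ old agents leave during the steps $t_0+1,\dots,t_1$, and
\begin{equation}\label{eq:account}
-kn\le D\le n,\qquad D\le\frac{kR-n+Y}{k-1}.
\end{equation}
\end{lemma}

\begin{proof}
Let $O$ be the number of old agents that leave during the block, so that $D=R-O$. By exhaustiveness at $t_0$ there is no allowed cycle among old agents, so every cycle executed during the block contains a new agent. Executed cycles are disjoint, so there are at most $n$ of them, each with at most $k-1$ old agents. Hence $0\le O\le(k-1)n$, and $0\le R\le n$ gives the first part of \eqref{eq:account}.

Exactly $n-R$ new agents leave. At most $Y$ of them leave on cycles contained in $A$, so at least $n-R-Y$ leave on cycles that contain an old agent. Such a cycle contains at most $k-1$ new agents, so at least $(n-R-Y)/(k-1)$ such cycles are executed, and each removes its own old agent. Thus $O\ge(n-R-Y)/(k-1)$ and $D\le R-\frac{n-R-Y}{k-1}=\frac{kR-n+Y}{k-1}$.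
\end{proof}

By \eqref{eq:account}, the drift is negative as soon as $kR+Y$ has conditional mean below $n$.

\begin{lemma}\label{lem:drift}
If $p<p_k$, then $\mathbb E[D\mid\mathcal F_{t_0}]\le-\frac n{4k}$ on the event $\{N_{t_0}\ge M\}$.
\end{lemma}

\begin{proof}
Work on $\{N_{t_0}\ge M\}$, and let $V$ consist of the $M$ old agents that arrived first. Since the policy is non-anticipating, $V$ is $\mathcal F_{t_0}$-measurable. The set $A$ is deterministic, and the edges with an endpoint in $A$ are independent of $\mathcal F_{t_0}$. So, conditionally on $\mathcal F_{t_0}$, the pair $(A,V)$ is as in Lemma~\ref{lem:key}, and the event $E=E(A,V)$ satisfies $\mathbb P(E^c\mid\mathcal F_{t_0})\le\frac1{8k}$.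

\emph{The surviving new agents.} We claim that $R<s$ on $E$. By Lemma~\ref{lem:account}, at least $M-(k-1)n=u$ agents of $V$ are present at time $t_1$; let $U$ consist of $u$ of them. If $R\ge s$, let $S$ consist of $s$ new agents present at time $t_1$. On $E$ the graph $\Gamma$ has a $k$-cycle on vertices of $S\cup U$, and this cycle lies in $G_{t_1}$, contrary to exhaustiveness at $t_1$. This proves the claim. As $R$ is an integer, $R\le\lceil\theta n\rceil-1<\theta n$ on $E$, while $R\le n$ always. Hence
\[
\mathbb E[kR\mid\mathcal F_{t_0}]\le k\theta n+kn\,\mathbb P(E^c\mid\mathcal F_{t_0})\le\frac n4+\frac n8 .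
\]

\emph{Cycles of new agents.} There are at most $n^j/j$ potential $j$-cycles on $A$, each of length $j$ and present with conditional probability $p^j$. With $n\le\delta m$ and \eqref{eq:scale},
\[
\mathbb E[Y\mid\mathcal F_{t_0}]\le\sum_{j=2}^kn^jp^j\le n\sum_{j=2}^k\delta^{j-1}m^{j-1}p^j\le n\sum_{j\ge2}\delta^{j-1}\le2\delta n=\frac n4 .
\]

\emph{Conclusion.} By \eqref{eq:account},
\[
\mathbb E[D\mid\mathcal F_{t_0}]\le\frac n{k-1}\Bigl(\frac14+\frac18-1+\frac14\Bigr)=-\frac{3n}{8(k-1)}\le-\frac n{4k}.\qedhere
\]
\end{proof}

\subsection{From drift to exponential moments}\label{sec:moments}

A process with bounded increments and negative drift above a fixed level has an exponential moment bounded uniformly in time: for small $\eta$, the function $e^{\eta y}$ contracts in expectation above that level and stays bounded below it.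

\begin{lemma}\label{lem:moments}
Let $(Z_i)_{i\ge0}$ be a nonnegative process adapted to a filtration $(\mathcal G_i)_{i\ge0}$, with $Z_0=0$ and $Z_{i+1}-Z_i\in[-k,1]$. Suppose that $\mathbb E[Z_{i+1}-Z_i\mid\mathcal G_i]\le-c$ on $\{Z_i\ge B\}$, where $0<c\le1$. With $\eta=\frac c{2k^2}$,
\[
\sup_i\mathbb Ee^{\eta Z_i}\le K:=1+\frac2{\eta c}\,e^{\eta(B+1)}.
\]
\end{lemma}

\begin{proof}
For $|y|\le1$ we have $e^y-1-y\le y^2\sum_{a\ge2}\frac1{a!}=(e-2)y^2\le y^2$. The increments satisfy $|\eta(Z_{i+1}-Z_i)|\le\eta k\le1$, so on $\{Z_i\ge B\}$,
\[
\mathbb E\bigl[e^{\eta(Z_{i+1}-Z_i)}\bigm|\mathcal G_i\bigr]\le1-\eta c+\eta^2k^2=1-\frac{\eta c}2 .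
\]
On $\{Z_i<B\}$ we have $e^{\eta Z_{i+1}}\le e^{\eta(B+1)}$. Adding the two cases gives $\mathbb Ee^{\eta Z_{i+1}}\le(1-\frac{\eta c}2)\,\mathbb Ee^{\eta Z_i}+e^{\eta(B+1)}$. Iterating from $\mathbb Ee^{\eta Z_0}=1$ and summing the geometric series with ratio $1-\frac{\eta c}2\in(0,1)$ gives the bound.
\end{proof}

\subsection{Proof of the upper bound}\label{sec:proofupper}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
\emph{The range $p<p_k$.} Let $Z_i=N_{in}/n$ and $\mathcal G_i=\mathcal F_{in}$. The increments of $Z$ lie in $[-k,1]$ by \eqref{eq:account}. Put $c=\frac1{4k}$ and $B=4L/\delta$. By \eqref{eq:sizes}, $M/n\le B$, so $Z_i\ge B$ implies $N_{in}\ge M$, and Lemma~\ref{lem:drift} gives the drift condition. Lemma~\ref{lem:moments} yields $\mathbb Ee^{\eta Z_i}\le K$ for all $i$, where $\eta=\frac1{8k^3}$ and $K$ depend only on $k$. This is the gain from measuring both time and the pool in units of $n$.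

Let $t\ge0$ and choose $i$ with $in\le t<(i+1)n$. Each step adds at most one agent to the pool, so $N_t\le n(Z_i+1)\le\delta m(Z_i+1)$. From $\eta Z_i\le e^{\eta Z_i}$ we get $\mathbb EZ_i\le K/\eta$, and so
\[
\mathbb EN_t\le\delta\Bigl(1+\frac K\eta\Bigr)m .
\]
If $N_t\ge rm$ then $Z_i\ge r/\delta-1$, and Markov's inequality applied to $e^{\eta Z_i}$ gives
\[
\mathbb P(N_t\ge rm)\le Ke^\eta e^{-\eta r/\delta}.
\]
This proves the two bounds with $C_k=\delta(1+K/\eta)$, $K_k=Ke^\eta$ and $\eta_k=\eta/\delta$. The bound on $W$ follows by averaging over $t$.

\emph{The range $p\ge p_k$, for $b=1$.} Here $p$ is bounded below, so $2$-cycles suffice and one step produces a drift. Let $B_1=\lceil(\log4)/p_k^2\rceil$ and work on $\{N_t\ge B_1\}$. Conditionally on $\mathcal F_t$, agent $t+1$ forms a $2$-cycle with each member of the pool independently with probability $p^2$, so it lies on no $2$-cycle with probability at most $(1-p^2)^{B_1}\le e^{-p_k^2B_1}\le\frac14$. As shown after Definition~\ref{def:exh}, at most one cycle is executed at step $t+1$, and exactly one is executed if agent $t+1$ lies on an allowed cycle. So $N_{t+1}-N_t$ equals $1$ if no cycle is executed, which has conditional probability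 $q\le\frac14$, and lies in $[-(k-1),-1]$ otherwise. Its conditional mean is at most $q-(1-q)\le-\frac12$. Lemma~\ref{lem:moments}, applied to $Z_t=N_t$ with $c=\frac12$ and $B=B_1$, bounds $\sup_t\mathbb EN_t$ by a constant $C_k'$ that depends only on $k$. Since $m\ge1$, we have $W\le C_k'm$, and we replace $C_k$ by $\max(C_k,C_k')$.
\end{proof}

\begin{remark}[Where the hypotheses enter]\label{rem:hyp}
Exhaustiveness is used twice in each block: at its start, to bound the number of old agents that leave and hence the number of candidates for $U$, and at its end, to bound the number of surviving new agents. It cannot simply be dropped, since the policy that executes nothing has $N_t=t$. Non-anticipation is used only to make the pool at time $t_0$ independent of the edges with an endpoint that arrives later. The condition $b\le m/8$ allows a block length $n\le\delta m$ that is a multiple of $b$. Some condition of the form $b=O(m)$ is necessary: a policy that executes cycles only at multiples of $b$ has $N_t\ge t-b\lfloor t/b\rfloor$, and hence $W\ge(b-1)/2$.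
\end{remark}

\begin{thebibliography}{9}

\bibitem{barter}
\emph{Efficient Dynamic Barter Exchange},
\texttt{http://web.stanford.edu/\textasciitilde{}iashlagi/papers/EfficientBarterExchangeOR.pdf}.

\bibitem{JLR}
Janson, \L{}uczak and Ruci\'nski,
\emph{Random Graphs}, 2000.

\end{thebibliography}
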